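# Torus triangulations without short essential cycles: the bound $\lceil\frac34k^2\rceil$

## The minimum number of vertices of a $k$-irreducible torus

**Theorem 1.** Let $k\ge3$. If $T$ is a triangulation of the torus in which every essential cycle has length $\ge k$ (in particular, if $T$ is $k$-irreducible), then its number of vertices satisfies
$$f_0\ \ge\ \left\lceil\tfrac34k^2\right\rceil .$$
There is a $k$-irreducible triangulation $T_k$ of the torus with exactly $\lceil\frac34k^2\rceil$ vertices. So the minimum number of vertices of a $k$-irreducible triangulation of the torus equals $\lceil\frac34k^2\rceil$.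

We take the terms one at a time. A *triangulation* of the torus is a simplicial complex whose underlying space is the torus: a simplex has distinct vertices and is determined by its set of vertices. A *cycle* is a closed path in the edge graph with pairwise distinct vertices, so its length is at least $3$. It is *essential* if it is not nullhomotopic. A triangulation is *$k$-irreducible* if all cycles of length less than $k$ are nullhomotopic and no edge can be contracted without losing this property, where contracting an edge must produce a triangulation of the same surface. Equivalently, every essential cycle has length at least $k$, and every edge lies in an essential cycle of length exactly $k$. Of this equivalence we need one easy direction. Contracting an edge induces an isomorphism of fundamental groups, and it turns an essential cycle of length $k$ through that edge into an essential closed walk of length $k-1$. By the splitting argument below, such a walk yields an essential cycle of length at most $k-1$. So an edge on an essential $k$-cycle cannot be contracted.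

The lower bound uses only the first half of the definition. Irreducibility matters only for the examples.

A triangulation of the torus is *regular* if all vertices have degree $6$. The paper "$k$-irreducible triangulations of 2-manifolds" (https://core.ac.uk/download/236379348.pdf) shows in its Lemma 6.8 that $\lceil\frac34k^2\rceil$ is the minimum among regular $k$-irreducible triangulations, and it conjectures that the word "regular" can be dropped. Theorem 1 says that it can.

**Notation.** We write the torus as $\mathbb R^2/\mathbb Z^2$. Let $T$ be a triangulation with vertex set $V$, $f_0=|V|$, and let $\tilde T$ be the lifted triangulation of $\mathbb R^2$, with vertex set $\tilde V$, on which $\mathbb Z^2$ acts by translations. Since $\pi_1=\mathbb Z^2$ is abelian, every closed walk $x_0,x_1,\dots,x_n=x_0$ in the edge graph has a well-defined *class* in $\mathbb Z^2$. It is *essential* if its class is not $0$.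

**Splitting.** If a closed walk visits a vertex twice, it splits there into two closed walks whose lengths and classes add up. Repeating this, every closed walk splits into *simple* closed walks: pairwise distinct vertices and length $\ge2$. A simple closed walk is either an embedded cycle (length $\ge3$) or goes back and forth along one edge (length $2$, nullhomotopic). Consequently a shortest essential closed walk is an essential cycle: if it were not simple, one of the two shorter closed walks it splits into would be essential. So "every essential cycle has length $\ge k$" and "every essential closed walk has length $\ge k$" say the same thing.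

## Seven vertices for $k=3$, and the lattice quotients $T_k$

For $k=3$ every triangulation of the torus satisfies the hypothesis, and $\lceil\frac{27}4\rceil=7$. The bound then follows by counting. Euler's formula $f_0-f_1+f_2=0$ and $3f_2=2f_1$ give $f_1=3f_0$, so the average degree is $6$. As there are at most $\binom{f_0}2$ edges, $3f_0\le\frac12f_0(f_0-1)$, i.e. $f_0\ge7$.

For equality, label seven vertices by $\mathbb Z/7$ and take the $14$ triangles $\{n,n+1,n+3\}$ and $\{n,n+2,n+3\}$. Any two vertices are adjacent, since $\pm1,\pm2,\pm3$ are all the nonzero residues. This complex is a quotient of the triangular lattice, and it is the case $k=3$ of the following family.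

**The triangular lattice.** Let $\Delta$ be the triangulation of the plane with vertex set $\mathbb Z^2$, edge directions $\pm(1,0),\pm(0,1),\pm(1,1)$, and triangles the translates of $\{(0,0),(1,0),(1,1)\}$ and $\{(0,0),(0,1),(1,1)\}$. Its graph distance is given by the norm
$$N_0(s,r)=\max(|s|,|r|,|s-r|).$$
Indeed one step has $N_0=1$, so at least $N_0(s,r)$ steps are needed. Conversely, if $s,r$ have the same sign, use diagonal steps first and then $\max(|s|,|r|)$ steps suffice; if they have opposite signs, $|s|+|r|=|s-r|$ steps suffice.

**The triangulations $T_k$.** Put $m=\lfloor k/2\rfloor$ and $M=\lfloor k^2/4\rfloor=m(k-m)$, so that $\lceil\frac34k^2\rceil=k^2-M$. Let $\Lambda_k\subset\mathbb Z^2$ be generated by $(k,k-m)$ and $(m,k)$, and let $T_k=\Delta/\Lambda_k$. It has $\det=k^2-m(k-m)=\lceil\frac34k^2\rceil$ vertices.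

For $k=3$ the generators are $(3,2),(1,3)$, and $(s,r)\mapsto s+2r\bmod 7$ identifies $\mathbb Z^2/\Lambda_3$ with $\mathbb Z/7$; the three edge directions become $1,2,3$, and we recover the seven-vertex torus. For $k=4$ the generators are $(4,2),(2,4)$ and there are $12$ vertices.

**Step 1: nonzero vectors of $\Lambda_k$ are long.** The purpose is to exclude short essential walks. Let $(s,r)=i(k,k-m)+j(m,k)\neq0$. Then
$$s=ki+mj,\qquad r=(k-m)i+kj,\qquad s-r=mi-(k-m)j .$$
If $ij>0$ or $j=0$, then $|s|\ge k$. If $i=0$, then $|r|\ge k$. If $ij<0$, then $|s-r|=m|i|+(k-m)|j|\ge k$. So $N_0\ge k$ on $\Lambda_k\setminus0$.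

**Step 2: $T_k$ is a simplicial complex.** Vertices of a simplex of $\Delta$ are at distance $\le1<k$, so their images are distinct. Suppose two simplices have the same image vertex set. Translate one of them by $\Lambda_k$ so that they share a vertex. Then all their vertices are at mutual distance $\le2<k$, so vertices with equal image are equal, and the simplices coincide. (Here $k\ge3$ is used.)

**Step 3: $T_k$ is $k$-irreducible.** An essential closed walk of class $v\in\Lambda_k\setminus0$ has length $\ge N_0(v)\ge k$. Moreover
$$(k,k-m)=(k-m)(1,1)+m(1,0),\qquad (m,k)=m(1,1)+(k-m)(0,1),\qquad m,\,k-m\ge1 .$$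
Taking these steps in any order from any starting vertex, we see that every edge, of any of the three directions, lies on an essential closed walk of length $k$. This walk is a shortest essential closed walk, hence a cycle. So every edge lies in an essential cycle of length $k$.

This proves the second half of Theorem 1. From now on we want the lower bound.

## Counting lifts: enough for regular triangulations, not for others

A natural first approach is to find many vertices of $\tilde T$ at pairwise distance $\le k-1$. They have distinct images in $T$, because two of them with the same image would give an essential closed walk of length $\le k-1$.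

For regular $T$ this gives the full bound. Make every triangle equilateral with side $1$. Six triangles meet at each vertex, so we get a flat metric on the torus, whose universal cover is the Euclidean plane tiled by equilateral triangles. Hence $\tilde T\cong\Delta$. Consider
$$H=\{(s,r)\in\mathbb Z^2:\ 0\le s,r\le k-1,\ -m\le s-r\le k-1-m\}.$$
Differences of points of $H$ have $N_0\le k-1$, so $f_0\ge|H|$. The square has $k^2$ points. In it, the line $s-r=t$ contains $k-|t|$ points, and we remove the lines $t=k-m,\dots,k-1$ and $t=-(k-1),\dots,-(m+1)$. Therefore
$$|H|=k^2-\frac{m(m+1)}2-\frac{(k-m-1)(k-m)}2=k^2-M ,$$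
where the last equality is checked separately for $k=2m$ (the subtracted terms sum to $m^2$) and $k=2m+1$ (they sum to $m(m+1)$).

Without regularity the argument stops at the phrase "$\tilde T\cong\Delta$". Nothing bounds from below the number of vertices in a set of diameter $k-1$ in $\tilde T$. Insert, for example, a new vertex into a triangle of $T_k$ and join it to the three corners. A walk through the new vertex can be replaced by one that is no longer and avoids it, so there are still no short essential walks. But the ball of radius $1$ around the new vertex has $4$ vertices instead of $7$. We need a count that does not see degrees. The one below uses level sets of distance-like functions, and for its last application (Theorem C) it is convenient to allow weights.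

## Weighted walks and three companion theorems

Let $\mu:V\to[0,\infty)$ be a weight function, lifted to all coverings. The case $\mu\equiv1$ is called *unweighted*. A walk $x_0,x_1,\dots,x_n$ has *weight* $\sum_{i=1}^n\mu(x_i)$, the sum over the vertices entered; in the unweighted case this is the length. Weights of closed walks add under splitting, just as lengths do. **We always assume that every essential closed walk has positive weight**, which is automatic if $\mu\equiv1$. For $v\in\mathbb Z^2$ let
$$\varphi(v)=\text{minimal weight of a closed walk of class }v .$$
The minimum exists: the weights of walks lie in the additive monoid generated by finitely many nonnegative numbers, and such a monoid has only finitely many elements below any bound. For the same reason the following minima exist. Choose $e_1$ with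
$$\varphi(e_1)=k_1:=\min_{v\ne0}\varphi(v)>0,\qquad\text{and } e_2 \text{ with }\ \varphi(e_2)=k_2:=\min_{\mathbb Z^2\setminus\mathbb Ze_1}\varphi .$$

*Examples.* For $T_k$, unweighted, with $(i,j)$ standing for the class $i(k,k-m)+j(m,k)$, $\varphi(i,j)$ is $N_0$ of this vector. So for $T_4$ we have $\varphi(1,0)=\varphi(0,1)=4$, $\varphi(1,-1)=N_0(2,-2)=4$ and $\varphi(2,-1)=N_0(6,0)=6$. Next, if we insert into a triangle of $T$ a vertex $d$ of weight $0$, then $\varphi$ and $\sum\mu^2$ do not change: a passage $x,d,y$ with $x\ne y$ has the same weight as the edge $x,y$, and a detour $x,d,x$ may be deleted.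

**Theorem A.** $\sum_{x\in V}\mu(x)^2\ge\frac34k_1k_2$. In particular, if every essential closed walk has weight $\ge\ell>0$, then $\sum\mu^2\ge\frac34\ell^2$.

**Theorem B.** Let $k\ge3$. If every essential cycle of $T$ has length $\ge k$ and $f_0=\lceil\frac34k^2\rceil$, then $T\cong T_k$. In particular $T$ is regular.

**Theorem C.** Let $k\ge3$. A simple graph embedded (piecewise linearly) in the torus such that every essential simple closed curve meets it in at least $k$ points has at least $\lceil\frac34k^2\rceil$ vertices. This is sharp.

**Theorem A implies the lower bound of Theorem 1.** Take $\mu\equiv1$. Then $k_1$ is the length of a shortest essential cycle, so we may take $\ell=k$ and get $f_0\ge\frac34k^2$. As $f_0$ is an integer, $f_0\ge\lceil\frac34k^2\rceil$.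

**Annuli.** For primitive $c\in\mathbb Z^2$ the annulus $\mathbb R^2/\mathbb Zc$ covers the torus and is triangulated by a simplicial complex. Indeed, two simplices with the same vertices project to the same simplex of $T$, and they share a vertex, so they coincide by unique lifting. A simple closed curve in an annulus has winding number $0$ or $\pm1$. So simple closed walks in the annulus have winding number in $\{0,\pm1\}$.

## Shortest lengths form a norm

**Lemma 1.** On $\mathbb Z^2$ we have $\varphi(nv)=|n|\varphi(v)$ and $\varphi(v+w)\le\varphi(v)+\varphi(w)$. Hence $\varphi$ extends to a norm on $\mathbb R^2$.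

**Step 1: homogeneity.** Reversing a closed walk keeps its weight, so $\varphi(-v)=\varphi(v)$. Clearly $\varphi(nv)\le n\varphi(v)$ for $n\ge0$. For the converse let first $v$ be primitive and $n\ge1$. A closed walk of class $nv$ lifts to a closed walk of winding number $n$ in $\mathbb R^2/\mathbb Zv$. Split the lift into simple closed walks. Their winding numbers lie in $\{0,\pm1\}$ and sum to $n$, so at least $n$ of them have winding number $1$. Each of these has class $v$ in $T$, hence weight $\ge\varphi(v)$. If $v=m'v'$ with $v'$ primitive and $m'\ge1$, then $\varphi(nv)=nm'\varphi(v')=n\varphi(v)$. The case $v=0$ is trivial.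

**Step 2: subadditivity.** If $v,w$ are linearly dependent, both are multiples of one primitive vector and the claim follows from Step 1. If they are independent, take minimal closed walks of classes $v$ and $w$. Without a common vertex they would be disjoint as sets, because two different edges meet only in vertices. But their algebraic intersection number is $\pm\det(v,w)\ne0$. So they have a common vertex, and concatenating them there gives a closed walk of class $v+w$.

**Step 3: extension.** For $x\in\mathbb Q^2$ put $\varphi(x)=\varphi(nx)/n$ for any $n\ge1$ with $nx\in\mathbb Z^2$. If also $n'x\in\mathbb Z^2$, then $n'\varphi(nx)=\varphi(nn'x)=n\varphi(n'x)$, so this is well defined. Using common denominators, $\varphi$ is homogeneous and subadditive on $\mathbb Q^2$. With $C=\varphi(1,0)+\varphi(0,1)$ we have $|\varphi(x)-\varphi(y)|\le\varphi(x-y)\le C|x-y|_\infty$, so $\varphi$ extends continuously to a seminorm on $\mathbb R^2$.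

**Step 4: definiteness.** Suppose $\varphi(x)=0$ with $x\ne0$, scaled so that $|x|_\infty\ge1$. By Dirichlet's approximation theorem, for every $\varepsilon\in(0,\frac12)$ there are $n\ge1$ and $z\in\mathbb Z^2$ with $|nx-z|_\infty<\varepsilon$. Then $z\ne0$ and $\varphi(z)\le\varphi(nx)+C\varepsilon=C\varepsilon$. For small $\varepsilon$ this contradicts $\varphi(z)\ge k_1>0$. $\square$

For a linear functional $f$ on $\mathbb R^2$ put $\varphi^*(f)=\max_{\varphi(z)\le1}f(z)$, so that $|f|\le\varphi^*(f)\,\varphi$. We shall bound $\varphi^*$ by one rule: if $f=\sum c_iL_i$ with $|L_i|\le\varphi$, then $\varphi^*(f)\le\sum|c_i|$.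

## Slicing the torus in one direction

**Lemma 2.** Let $c\in\mathbb Z^2$ be primitive, $h=\pm\det(c,\cdot)$, $\lambda>0$ and $\lambda|h|\le\varphi$. Then $\sum_V\mu^2\ge\lambda\varphi(c)$. Consequently $\sum_V\mu^2\ge\varphi(c)/\varphi^*(h)$.

The picture: $h$ counts how often a walk goes across the direction $c$. The hypothesis says that crossing costs at least $\lambda$ per unit of $h$. So we expect "$\lambda$ levels", each of which contains a closed walk of class $\pm c$ and hence has weight at least $\varphi(c)$.

**Step 1: a function that grows at rate $\lambda$ in the direction $h$ and at most $\mu$ along edges.** For $x,y\in\tilde V$ let $d(y,x)$ be the minimal weight of a walk from $y$ to $x$ in $\tilde T$. Fix $x_0\in\tilde V$ and put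
$$u(x)=\inf_{v\in\mathbb Z^2}\big[d(x_0+v,x)+\lambda h(v)\big].$$
A walk from $x_0+v$ via $x$ to $x_0$ projects to a closed walk of class $-v$. So $d(x_0+v,x)+d(x,x_0)\ge\varphi(-v)=\varphi(v)\ge-\lambda h(v)$. The bracket is therefore $\ge-d(x,x_0)$, and $u$ is finite. Prolonging walks by one step, and substituting $v\mapsto v+w$ in the infimum, gives
$$u(y)\le u(x)+\mu(y)\ \text{ for adjacent }x,y,\qquad u(x+w)=u(x)+\lambda h(w)\quad(w\in\mathbb Z^2). \tag{1}$$
As $h(c)=0$, $u$ descends to the vertex set $V_A$ of the annulus $A=\mathbb R^2/\mathbb Zc$.

**Step 2: three kinds of vertices.** The aim is a layer $S_t$ that separates low from high. For $t\in\mathbb R$ let, as subsets of $V_A$,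
$$X=\{u<t\},\quad S_t=\{x:t\le u(x)<t+\mu(x)\},\quad Y=\{x:u(x)\ge t+\mu(x)\}.$$
These partition $V_A$. No edge joins $x\in X$ to $y\in Y$, because $u(y)\le u(x)+\mu(y)<t+\mu(y)$.

*Claim.* $S_t$ contains the vertex set of a simple closed walk of winding number $\pm1$ in $A$. Hence $\sum_{x\in S_t}\mu(x)\ge\varphi(c)$.

**Step 3: a curve around the annulus just above $X$.** Choose a basis $(c,w)$ of $\mathbb Z^2$ with $h(w)=1$. The functional $h$ is a height function on the cylinder $A$. By (1), $u-\lambda h$ is $\mathbb Z^2$-invariant on $\tilde V$, hence bounded. So all vertices of very small height are in $X$, and all vertices of very large height are not. Let $\chi=1$ on $X$ and $\chi=0$ on the other vertices, extended affinely over triangles. Call an edge or triangle *mixed* if it has vertices both in $X$ and outside $X$. Triangles have bounded extent in height, so there are finitely many mixed ones. Each mixed triangle has exactly two mixed edges. Each mixed edge lies in exactly two triangles, both mixed. So $\Gamma=\{\chi=\frac12\}$, which consists of one segment in each mixed triangle joining the midpoints of its two mixed edges, is a finite disjoint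 union of polygonal simple closed curves.

Some component of $\Gamma$ has winding number $\pm1$. To see this, take a closed walk of class $w$ in $T$, lift it to a bi-infinite walk in $\tilde T$ that is periodic under $w$, and project this walk to $A$. We get a proper line running from the lower end to the upper end of $A$. Along it $\chi$ starts at $1$ and ends at $0$, so it traverses mixed edges an odd number of times. It meets $\Gamma$ exactly at the midpoints of the mixed edges it traverses, and it crosses $\Gamma$ there. On the other hand, a closed curve in $A$ crosses a proper line from one end to the other a number of times that is congruent mod $2$ to its winding number, since mod $2$ intersection numbers are homotopy invariant. So the winding numbers of the components of $\Gamma$ have odd sum. One of them is odd, hence $\pm1$, as the component is a simple curve.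

**Step 4: from the curve to a walk in $S_t$.** Let $\Gamma_0$ be a component of winding number $\pm1$. It crosses mixed edges $\epsilon_1,\dots,\epsilon_n$ cyclically at midpoints $p_i$, with $\epsilon_i,\epsilon_{i+1}$ in a triangle $\Delta_i$. Let $y_i$ be the endpoint of $\epsilon_i$ outside $X$. It is adjacent to a vertex of $X$, so $y_i\notin Y$ by Step 2, and $y_i\in S_t$. Both $y_i$ and $y_{i+1}$ are vertices of $\Delta_i$, hence equal or adjacent. Moving $p_i$ to $y_i$ along $\epsilon_i$, and interpolating affinely in each $\Delta_i$, gives a homotopy from $\Gamma_0$ to the closed walk $y_1,\dots,y_n,y_1$ (constant steps deleted). Split this walk into simple closed walks. Their winding numbers in $\{0,\pm1\}$ sum to $\pm1$, so one of them has winding number $\pm1$. It has class $\pm c$, and its vertices are distinct elements of $S_t$. So $\sum_{S_t}\mu\ge\varphi(c)$, which is the claim.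

**Step 5: averaging over $t$.** Since $h$ induces an isomorphism $\mathbb Z^2/\mathbb Zc\to\mathbb Z$, the lifts to $V_A$ of one vertex $x$ of $T$ have $u$-values $u_x+\lambda n$, one for each $n\in\mathbb Z$. The contribution of $x$ to $\int_0^\lambda\sum_{S_t}\mu\,dt$ is
$$\mu(x)\sum_n\int_0^\lambda\mathbf 1[t\le u_x+\lambda n<t+\mu(x)]\,dt=\mu(x)\int_{\mathbb R}\mathbf 1[t\le u_x<t+\mu(x)]\,dt=\mu(x)^2 .$$
Hence $\sum_V\mu^2=\int_0^\lambda\sum_{S_t}\mu\,dt\ge\lambda\varphi(c)$. For the last statement take $\lambda=1/\varphi^*(h)$. $\square$

We record what equality forces; this is used only for Theorem B.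

**Lemma 3.** In Lemma 2 let $\mu\equiv1$ and $f_0=\lambda\varphi(c)$. Then for every $t$ the set $S_t=\{t\le u<t+1\}$ is exactly the vertex set of a simple closed walk of winding number $\pm1$ and length $\varphi(c)$ in $A$. If $\lambda\in\mathbb Z$, then $u$ is integer-valued and $S_j=\{u=j\}$ for $j\in\mathbb Z$. Moreover $|u(x)-u(y)|\le1$ for adjacent $x,y$.

*Proof.* A vertex belongs to $S_t$ for $t\in(u-1,u]$, so $t\mapsto|S_t|$ is a left-continuous step function. It is $\ge\varphi(c)$, has mean $f_0/\lambda=\varphi(c)$ over $[0,\lambda]$, and satisfies $|S_{t+\lambda}|=|S_t|$. If $|S_t|>\varphi(c)$ for some $t$, the same would hold on an interval ending at $t$, and the mean would be too large. So $|S_t|=\varphi(c)$ for all $t$. The simple closed walk of the claim has at least $\varphi(c)$ distinct vertices in $S_t$, so it uses all of $S_t$. If $\lambda\in\mathbb Z$, the bracket defining $u$ is an integer. The last statement is (1) applied in both directions. $\square$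

## How far one or two directions reach

In $T_4$ slice along $c=e_2$, where $h(ie_1+je_2)=i$. As $\varphi(e_1)=4$ one might hope for $\lambda=4$ and the bound $4\cdot4=16$, which is false since $T_4$ has only $12$ vertices. The obstruction is the class $2e_1-e_2$: it has $h=2$ but $\varphi=6<8$, so $\lambda\le3$. With $\lambda=3$ the bound is $3\cdot4=12$, exactly right. (Here $\lambda=3$ is allowed: $|4i+2j|\le\varphi$ and $|2i-2j|\le\varphi$, because these are two of the terms in $N_0$, and they sum to $6i$.)

So the rate of crossing is $1/\varphi^*(h)$, and Theorem A becomes a question about a norm and a lattice: find a direction for which $\varphi^*(h)$ is small enough. We now set this up.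

**Step 1: $e_1,e_2$ may be taken as a basis of $\mathbb Z^2$.** The vector $e_1$ is primitive, since $e_1=nv$ with $n\ge2$ would give $0<\varphi(v)<k_1$. If $D=|\det(e_1,e_2)|\ge2$, choose a basis $(e_1,g)$ with $e_2=\gamma e_1+Dg$ and $|\gamma|\le D/2$. Then
$$\varphi(g)\le\tfrac1D\big(k_2+\tfrac D2k_1\big)\le k_2\big(\tfrac1D+\tfrac12\big)\le k_2,$$
so $\varphi(g)=k_2$ and $g$ may replace $e_2$. From now on use coordinates $x,y$ in which $e_1=(1,0)$, $e_2=(0,1)$.

**Step 2: three slicings.** Put
$$X=k_1x,\quad Y=k_2y,\quad \tau=k_2/k_1\ge1,\quad k_4=\varphi(e_1-e_2)\ge k_2,\quad W=\sum\mu^2 .$$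
(The sets $X,Y$ of the previous section are no longer needed.) Lemma 2 with $c=e_2,\ e_1,\ e_1-e_2$, where $h=\pm x,\ \pm y,\ \pm(x+y)$ and $k_1(x+y)=X+Y/\tau$, gives
$$W\ge\frac{k_1k_2}{\varphi^*(X)},\qquad W\ge\frac{k_1k_2}{\varphi^*(Y)},\qquad W\ge\frac{k_1k_4}{\varphi^*(X+Y/\tau)}. \tag{2}$$
The same holds for $(e_1,-e_2)$ in place of $(e_1,e_2)$. So for Theorem A it suffices to show, for one of these two choices of sign,
$$\varphi^*(X)\le\tfrac43\quad\text{or}\quad\varphi^*(Y)\le\tfrac43\quad\text{or}\quad\varphi^*(X+Y/\tau)\le\tfrac43\cdot\tfrac{k_4}{k_2}. \tag{3}$$

**Step 3: supporting functionals at $e_1$ and $e_2$.** They turn minimality of $e_1,e_2$ into linear algebra. By Hahn–Banach choose linear $L_1,L_2$ with $|L_i|\le\varphi$ and $L_i(e_i)=\varphi(e_i)$. Since $|L_1(e_2)|\le k_2$ and $|L_2(e_1)|\le k_1$,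
$$L_1=X+aY,\qquad L_2=bX+Y,\qquad |a|,|b|\le1 .$$

**Step 4 (Case I): $ab\le0$.** This case is easy. Here $(1-ab)X=L_1-aL_2$ and $(1-ab)Y=L_2-bL_1$, so
$$\varphi^*(X)\le\frac{1+|a|}{1+|ab|},\qquad\varphi^*(Y)\le\frac{1+|b|}{1+|ab|}.$$
With $s=\min(|a|,|b|)$ and $|ab|\ge s^2$,
$$\min(\varphi^*(X),\varphi^*(Y))\le\frac{1+s}{1+s^2}<\frac97<\frac43, \tag{4}$$
because $9(1+s^2)-7(1+s)=9s^2-7s+2$ has discriminant $49-72<0$. So (3) holds. (The constant $\frac97$ is needed for Theorem B.)

**Step 5 (Case II): $ab>0$; a third functional.** Replacing $e_2,L_2$ by $-e_2,-L_2$ changes the signs of both $a$ and $b$, so we may assume $a,b\in(0,1]$. Now $L_1,L_2$ may be nearly proportional, and we need information about $e_1-e_2$. Choose $L_4$ with $|L_4|\le\varphi$, $L_4(e_1-e_2)=k_4$, and write $L_4=pX-qY$. Evaluating at $e_1,e_2$ gives $|p|,|q|\le1$. Evaluating at $e_1-e_2$ gives $p+\tau q=k_4/k_1\ge\tau$. Hence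
$$p\ge\tau(1-q)\ge0,\qquad q\ge1-\tfrac p\tau\ge1-p\ge0 . \tag{5}$$
From $(q+ap)X=qL_1+aL_4$ and $(p+bq)Y=pL_2-bL_4$ we get
$$\varphi^*(X)\le\frac{q+a}{q+ap}=1+\frac{a(1-p)}{q+ap},\qquad\varphi^*(Y)\le\frac{p+b}{p+bq}. \tag{6}$$
The denominators are positive, since $q=0$ forces $p=1$ and $p=0$ forces $q=1$.

**What two directions give.** Both bounds in (6) decrease in $q$ and $q\ge1-p$. The resulting bounds increase in $a$ and $b$ respectively; putting $q=1-p$ and then $a=b=1$ yields $\varphi^*(X)\le2-p$ and $\varphi^*(Y)\le1+p$. One of these is $\le\frac32$, so the directions $e_1,e_2$ alone give $W\ge\frac23k_1k_2$. As far as the norm is concerned they give no more. Take $k_1=k_2=k$ and the norm $N=\max(|X+Y|,\frac12|X-Y|)$. At a lattice point $(i,j)\neq0$ its value is $k\max(|i+j|,\frac12|i-j|)\ge k$: either $i+j\ne0$, or $\frac12|i-j|=|i|\ge1$. It equals $k$ at $e_1$, $e_2$ and $e_1-e_2$. But $X=\frac12(X+Y)+\frac12(X-Y)$ takes the value $\frac12+1=\frac32$ on the unit ball of $N$, and so does $Y$. For this norm the third direction is excellent: the maximum of $X+Y$ on the unit ball is $1$. The proof of Theorem A shows that the third direction always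 repairs the first two, down to $\frac43$.

## Three directions give $\frac34$

We are in Case II. Assume $\varphi^*(X),\varphi^*(Y)>\frac43$; we show the third alternative of (3).

**Step 6: the assumption forces $a$ and $b$ to be large.** Clearing denominators in (6),
$$q<a(3-4p),\qquad p<b(3-4q). \tag{7}$$
With $q\ge1-p$ this gives $1-p<a(3-4p)$ and $p<b(4p-1)$. Since $1-p\ge0$ and $p\ge0$, it follows that $\frac14<p<\frac34$. Dividing, and using $\frac{3-4p}{1-p}=4-\frac1{1-p}$ and $\frac{4p-1}p=4-\frac1p$,
$$\frac1a+\frac1{1-p}<4,\qquad\frac1b+\frac1p<4 .$$
Adding and using $\frac1p+\frac1{1-p}\ge4$ we obtain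
$$\frac1a+\frac1b<4 . \tag{8}$$

**Step 7 (IIa): $\tau a\le1$.** Here the third direction lies between $L_1$ and $L_2$. If $a=1$, then $\tau=1$, $X+Y/\tau=L_1$ and $\varphi^*(X+Y/\tau)\le1$. If $a<1$, then
$$X+\tfrac1\tau Y=\frac{(1-\frac b\tau)L_1+(\frac1\tau-a)L_2}{1-ab}$$
with nonnegative coefficients. With $\alpha=1-a>0$, $\beta=1-b\ge0$ we have $1-ab=\alpha+\beta-\alpha\beta$, so
$$\varphi^*(X+Y/\tau)\le\frac{(1-a)+\frac1\tau(1-b)}{1-ab}\le\frac{\alpha+\beta}{\alpha+\beta-\alpha\beta}.$$
If $\beta=0$ this is $1$. Otherwise it is $\le\frac43$ if and only if $4\alpha\beta\le\alpha+\beta$, i.e. $\frac1\alpha+\frac1\beta\ge4$. Now $\frac1a+\frac1{1-a}\ge4$ and $\frac1b+\frac1{1-b}\ge4$, so by (8)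
$$\frac1\alpha+\frac1\beta\ge8-\Big(\frac1a+\frac1b\Big)>4 .$$
As $k_4\ge k_2$, (3) holds.

**Step 8 (IIb): $\tau a>1$.** Now the third direction lies between $L_1$ and $L_4$:
$$X+\tfrac1\tau Y=\frac{(q+\frac p\tau)L_1+(a-\frac1\tau)L_4}{q+ap}$$
with nonnegative coefficients. Put $\rho=q+p/\tau=k_4/k_2\ge1$ and $\sigma=a-\frac1\tau\in(0,1-\frac1\tau]$. Since $q+ap=\rho+\sigma p$,
$$\varphi^*(X+Y/\tau)\le\frac{\rho+\sigma}{\rho+\sigma p},\qquad\text{which is }\le\tfrac43\text{ if and only if }\sigma(3-4p)\le\rho .$$
By (7), $3-4q>0$, and with $b\le1$ and $q\ge1-p/\tau$ we get $p<3-4q\le-1+4p/\tau$, i.e. $p(\frac4\tau-1)>1$. So $\tau<4$ and $p>\frac\tau{4-\tau}\ge\frac13$. As $p\le1$, also $\tau<4-\tau$, i.e. $\tau<2$. Hence $\sigma<\frac12$ and $0<3-4p<\frac53$, so $\sigma(3-4p)<1\le\rho$. Thus $\varphi^*(X+Y/\tau)\le\frac43\le\frac43\cdot\frac{k_4}{k_2}$, and (3) holds.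

This proves $W\ge\frac34k_1k_2$. If all essential closed walks have weight $\ge\ell$, then $k_2\ge k_1\ge\ell$ and $W\ge\frac34\ell^2$. This completes the proof of Theorem A, and with it of Theorem 1. $\square$

## Uniqueness: equality forces the hexagonal norm

In this section $\mu\equiv1$, $k_1\ge k$ and $f_0=\lceil\frac34k^2\rceil=k^2-M$. The plan for Theorem B is to run the proof of Theorem A with *integral* functionals, so that the rounding in $\lceil\cdot\rceil$ is matched by an integer inequality.

**Lemma 4.** For primitive $v\in\mathbb Z^2$ there is a linear functional $L$, integral on $\mathbb Z^2$, with $|L|\le\varphi$ and $L(v)=\varphi(v)$.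

*Proof.* Let $\varphi'(z)=\lim_{s\to\infty}[\varphi(sv+z)-s\varphi(v)]$. By the triangle inequality the bracket is nonincreasing in $s$ and $\ge-\varphi(z)$, so the limit exists. The function $\varphi'$ is subadditive, since
$$\varphi(2sv+z+z')-2s\varphi(v)\le[\varphi(sv+z)-s\varphi(v)]+[\varphi(sv+z')-s\varphi(v)].$$
It is positively homogeneous (substitute $s\mapsto rs$), satisfies $\varphi'\le\varphi$ (take $s=0$), and $\varphi'(z+iv)=\varphi'(z)+i\varphi(v)$ for $i\in\mathbb R$ (shift $s$). Let $(v,w)$ be a basis of $\mathbb Z^2$. Letting $s$ run through the integers, $\varphi'(w)$ is the limit of a monotone bounded sequence of integers, hence an integer. Put $L(v)=\varphi(v)$ and $L(w)=\varphi'(w)$. For $z=iv+jw$ with $j\ge0$ we have $L(z)=\varphi'(z)\le\varphi(z)$. For $j<0$, $L(z)=-\varphi'(-z)\le\varphi'(z)\le\varphi(z)$, where the first inequality is $0=\varphi'(0)\le\varphi'(z)+\varphi'(-z)$. Applying $L\le\varphi$ to $-z$ gives $|L|\le\varphi$. $\square$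

**Step 1: $k_1=k_2=k$.** If $k_2\ge k+1$, Theorem A would give $f_0\ge\frac34k(k+1)>\frac{3k^2+1}4\ge f_0$, a contradiction. (The last inequality holds since $3k^2\equiv0$ or $3$ mod $4$.) So $k_1=k_2=k$ and $\tau=1$. We use the notation $X,Y,a,b,p,q$ of the proof of Theorem A, with $L_1,L_2,L_4$ chosen integral by Lemma 4, as $e_1,e_2,e_1-e_2$ are primitive:
$$L_1=kx+Ay,\quad L_2=Bx+ky,\quad L_4=Px-Qy,\qquad(A,B,P,Q)=k(a,b,p,q)\in\mathbb Z^4 .$$

**Step 2: all three dual norms are large, so we are in the interior of Case II.** By (2) and $k_4\ge k$, each of $\varphi^*(X),\varphi^*(Y),\varphi^*(X+Y)$ is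
$$\ge\theta:=\frac{k^2}{f_0}=\frac1{1-M/k^2}\ge\frac97 ,$$
since $M/k^2=\frac14$ for even $k$ and $M/k^2=\frac14(1-\frac1{k^2})\ge\frac29$ for odd $k\ge3$. By (4), Case I is impossible, so $a,b\in(0,1]$ after the sign change of Step 5 of that proof. If $a=1$ or $b=1$, then $X+Y$ equals $L_1$ or $L_2$ and $\varphi^*(X+Y)\le1$, impossible. If $p=1$, then (6) gives $\varphi^*(X)\le1$. If $p=0$, then $q=1$ and (6) gives $\varphi^*(Y)\le1$. Both are impossible. Hence $A,B,P$ are integers strictly between $0$ and $k$.

**Step 3: three inequalities between integers.** Put
$$F(\alpha,\beta)=\frac{\alpha+\beta}{\alpha+\beta-\alpha\beta}=\Big(1-\frac1{1/\alpha+1/\beta}\Big)^{-1}.$$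
The bounds in (6) are now strictly decreasing in $q$, and $q\ge1-p$. Putting $q=1-p$ in them, and using $X+Y=\frac{(1-b)L_1+(1-a)L_2}{1-ab}$ for the third, we get
$$\theta\le\varphi^*(X)\le F(a,1-p),\quad\theta\le\varphi^*(Y)\le F(b,p),\quad\theta\le\varphi^*(X+Y)\le F(1-a,1-b). \tag{9}$$
As $F(\alpha,\beta)\ge\theta$ means $\frac1\alpha+\frac1\beta\le\frac{k^2}M$, this says
$$\frac1A+\frac1{k-P}\le\frac kM,\qquad\frac1B+\frac1P\le\frac kM,\qquad\frac1{k-A}+\frac1{k-B}\le\frac kM. \tag{10}$$

**Step 4: equality everywhere.** Since $\frac1z+\frac1{k-z}=\frac k{z(k-z)}$, the sum of (10) is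
$$\frac k{A(k-A)}+\frac k{B(k-B)}+\frac k{P(k-P)}\le\frac{3k}M .$$
But an integer $0<z<k$ satisfies $z(k-z)\le\lfloor k^2/4\rfloor=M$, with equality only for $z\in\{m,k-m\}$. So $A,B,P\in\{m,k-m\}$, and (10) and (9) consist of equalities. As $\frac kM=\frac1m+\frac1{k-m}$, each of the pairs $(A,k-P)$, $(B,P)$, $(k-A,k-B)$ equals $\{m,k-m\}$ as a multiset. By strict monotonicity in $q$ also $q=1-p$. Therefore
$$(A,P,B)=(m,m,k-m)\quad\text{or}\quad(k-m,k-m,m),\qquad Q=k-P .$$
Exchanging $e_1,e_2$ and replacing $L_4$ by $-L_4$ exchanges $A\leftrightarrow B$ and $P\leftrightarrow Q$, which interchanges the two possibilities. So we may assume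
$$L_1=kx+my,\quad L_2=(k-m)x+ky,\quad L_3:=L_4=mx-(k-m)y=L_1-L_2,\qquad\det(L_1,L_2)=k^2-M=f_0 .$$

**Step 5: $\varphi=N:=\max(|L_1|,|L_2|,|L_3|)$.** Clearly $N\le\varphi$. By equality in (9), $X$ is a combination of $L_1,L_4$ with positive coefficients whose sum is $\theta=\varphi^*(X)$. A maximizer $z$ of $X$ on $\{\varphi\le1\}$ satisfies $L_1(z),L_4(z)\le1$, so it must have $L_1(z)=L_4(z)=1$. Thus the point with $(L_1,L_2)=(1,0)$ lies in $\{\varphi\le1\}$. In the same way $Y$, a positive combination of $L_2$ and $-L_4$, gives the point $(0,1)$, and $X+Y$, a positive combination of $L_1$ and $L_2$, gives the point $(1,1)$. These three points and their negatives are the vertices of the hexagon $\{N\le1\}$. So $\{N\le1\}\subset\{\varphi\le1\}$, i.e. $\varphi\le N$.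

## Uniqueness: the three families of levels are the lattice lines

**Step 6: each $L_i$ gives equality in the slicing lemma.** For $i=1,2,3$ let $g_i$ be the gcd of the coefficients of $L_i=g_i(\alpha_ix+\beta_iy)$, and put $c_i=(\beta_i,-\alpha_i)$, a primitive vector. Then $L_i(c_i)=0$ and $L_i=g_ih_i$ with $h_i=\pm\det(c_i,\cdot)$, so $g_i|h_i|\le\varphi$. For $j\ne i$ and $L_j=\alpha'x+\beta'y$,
$$|L_j(c_i)|=|\alpha'\beta_i-\beta'\alpha_i|=\frac{|\det(L_i,L_j)|}{g_i}=\frac{f_0}{g_i}=:\ell_i ,$$
because $L_3=L_1-L_2$ makes all three determinants $\pm f_0$. So $\varphi(c_i)=N(c_i)=\ell_i$ and $f_0=g_i\varphi(c_i)$. This is equality in Lemma 2 with the integer $\lambda=g_i$.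

**Step 7: integer functions whose levels are paths.** By Lemma 3 there are functions $u_i:\tilde V\to\mathbb Z$ with
$$|u_i(x)-u_i(y)|\le1\ \text{ for adjacent }x,y,\qquad u_i(x+v)=u_i(x)+L_i(v),$$
such that each level $\{u_i=n\}$, $n\in\mathbb Z$, modulo $c_i$ is the vertex set of a simple closed walk of winding number $\pm1$ and length $\ell_i$. Lifting this walk, $\{u_i=n\}\subset\tilde V$ is the vertex set of a single bi-infinite path of $\tilde T$, invariant under $c_i$, with $\ell_i$ vertices per period. Orient every such path in the direction $+c_i$.

For $j\neq i$, $u_j$ changes over one period by $L_j(c_i)=\pm\ell_i$, in $\ell_i$ steps, each changing it by at most $1$. So $u_j$ changes by the same $\pm1$ at every step, with the sign of $L_j(c_i)$, which is the same for all levels of $u_i$. Since $L_3(c_3)=0$, we have $L_1(c_3)=L_2(c_3)$. After reversing orientations where necessary, one step along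

* a level of $u_1$ changes $(u_1,u_2)$ by $(0,1)$;
* a level of $u_2$ changes it by $(1,0)$;
* a level of $u_3$ changes it by $(1,1)$.

**Step 8: $\tilde T$ is the triangular lattice.** Consider $G=(u_1,u_2):\tilde V\to\mathbb Z^2$. It is bijective, since each level of $u_1$ is nonempty and $u_2$ maps it bijectively onto $\mathbb Z$. Each $x\in\tilde V$ lies on a level of each $u_i$, so it is adjacent to the six vertices with $G$-values $G(x)\pm(0,1)$, $G(x)\pm(1,0)$, $G(x)\pm(1,1)$. Hence all degrees are $\ge6$. As $f_1=3f_0$, the average degree of $T$ is $6$, so all degrees are $6$, and $G$ is an isomorphism from the graph of $\tilde T$ onto that of $\Delta$.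

It remains to match the triangles. The link of a vertex of $\tilde T$ is a $6$-cycle on its six neighbours. In $\Delta$ the neighbours $(1,0),(1,1),(0,1),(-1,0),(-1,-1),(0,-1)$ of the origin are adjacent exactly when they are cyclically consecutive in this list, so they induce exactly a hexagon, which contains only one $6$-cycle. So the links correspond, hence the triangles, and $G:\tilde T\to\Delta$ is a simplicial isomorphism.

Finally $G(x+v)=G(x)+(L_1(v),L_2(v))$. So $T\cong\Delta/\Lambda$ with $\Lambda$ generated by $(L_1,L_2)(e_1)=(k,k-m)$ and $(L_1,L_2)(e_2)=(m,k)$. That is $\Lambda_k$, and $T\cong T_k$. This proves Theorem B. $\square$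

## Embedded graphs that every essential curve meets $k$ times

For Theorem C let $G$ be a simple graph on the torus that every essential simple closed curve meets in at least $k\ge3$ points. We build a weighted triangulation from $G$ and apply Theorem A. Adding edges inside faces preserves the hypothesis, and it does not change the number of vertices.

**Step 1: making $G$ connected.** $G$ is nonempty, and every face has nonempty boundary. Suppose $G$ is disconnected. Then some face has a boundary meeting two components. Otherwise, for each component $K$, the union of $K$ with the faces whose boundary meets $K$ would be open (near a point of $K$ there are only points of $K$ and of faces having this point in their boundary), and these sets would partition the torus, which is connected. If the boundary of a face contains an interior point of an edge, it contains the whole edge. So this face has vertices of both components on its boundary, and we can add an edge through it joining them. The graph stays simple, since the endpoints were in different components. Repeating, we may assume that $G$ is connected.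

**Step 2: all faces are open discs.** Suppose a face $F$ is not an open disc. A simply connected noncompact surface is an open disc, so $F$ is not simply connected. Hence $F$ contains a simple closed curve $\gamma$ that is not contractible in $F$: take a shortest noncontractible closed walk in a triangulation of $F$; at a repeated vertex one of its two parts would be noncontractible and shorter. As $\gamma$ misses $G$, it is inessential in the torus and bounds a closed disc $D$. $G$ is connected and disjoint from $\gamma$. If $G\cap D=\emptyset$, then $D\subset F$ and $\gamma$ is contractible in $F$, a contradiction. If $G\subset\operatorname{int}D$, the complement of $D$ contains an essential simple closed curve missing $G$, again a contradiction.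

**Step 3: facial walks have length $\ge3$.** This is needed for the next construction. Length $0$ would mean that $G$ is a single vertex, and length $1$ that $G$ has a loop. Length $2$ would mean parallel edges, or one edge traversed back and forth; in the latter case both endpoints have degree $1$ and $G$ is a single edge. Loops and parallel edges are excluded as $G$ is simple. A single vertex or a single edge is excluded because its complement in the torus is not a disc.

**Step 4: a weighted triangulation $T'$.** In a face with boundary walk $c_1,\dots,c_n$ ($n\ge3$, indices cyclic) insert new vertices $d_1,\dots,d_n,f$ and triangles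
$$c_ic_{i+1}d_i,\qquad c_{i+1}d_id_{i+1},\qquad d_id_{i+1}f .$$
So we place a second $n$-gon inside the face, triangulate the ring between the two, and cone off the inner $n$-gon. We check that this gives a simplicial complex, although the $c_i$ may repeat. Every edge has two distinct endpoints and is determined by them: $G$ is simple; $d_i$ is joined to the distinct vertices $c_i,c_{i+1}$, to the distinct vertices $d_{i-1},d_{i+1}$, and to $f$. Every triangle has three distinct vertices and is determined by them: it contains $d$-vertices of exactly one face, and these $d$-vertices together with the type of its third vertex determine it. Indeed, a triangle with $d_i$ as its only $d$-vertex is $c_ic_{i+1}d_i$. For $n\ge3$ the pair $\{d_i,d_{i+1}\}$ determines $i$, and the third vertex is then either $c_{i+1}$ or $f$. So $T'$ is a triangulation of the torus. Let $\mu=1$ on the vertices of $G$ and $\mu=0$ on the new vertices.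

**Step 5: essential closed walks in $T'$ have weight $\ge k$.** Splitting such a walk yields an essential simple closed walk of no larger weight, which is an embedded cycle $Z$. Replace each edge of $G$ on $Z$ by a parallel arc inside one of the two adjacent open triangles. A triangle of $T'$ has at most one edge in $G$, so these arcs are disjoint from each other. The result is an essential simple closed curve that meets $G$ exactly in the vertices of $G$ on $Z$. Their number is the weight of $Z$, and by hypothesis it is $\ge k$.

In particular essential closed walks have positive weight, and Theorem A with $\ell=k$ applies: the number of vertices of $G$ is $\sum\mu^2\ge\frac34k^2$, hence $\ge\lceil\frac34k^2\rceil$.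

**Step 6: sharpness.** The graph of $T_k$ has $\lceil\frac34k^2\rceil$ vertices; we show that it satisfies the hypothesis. Let $\gamma$ be an essential simple closed curve meeting it in $n<\infty$ points. Then $n\ge1$, since open triangles contain no essential curve. Let $p_1,\dots,p_n$ be these points in cyclic order. The arc of $\gamma$ from $p_i$ to $p_{i+1}$ lies in a closed triangle $\Delta_i$. Let $w_i=p_i$ if $p_i$ is a vertex, and otherwise let $w_i$ be an endpoint of the edge containing $p_i$ in its interior. A closed triangle that contains an interior point of an edge contains the edge, so $w_i$ is a vertex of both $\Delta_{i-1}$ and $\Delta_i$. Since closed triangles are simply connected, moving each $p_i$ to $w_i$ along its edge deforms $\gamma$ into a closed walk through the $w_i$ whose consecutive vertices are equal or adjacent. After deleting constant steps its length is $\le n$. It is essential, so $n\ge k$ by Step 3 of the construction of $T_k$. This proves Theorem C. $\square$
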